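\title{The selectively sequentially pseudocompact game need not be determined}

\begin{abstract}
In the game $Ssp(X)$ on a Tychonoff space $X$, Player~A chooses nonempty open sets $U_n$, Player~B answers with points $x_n\in U_n$, and B wins if $(x_n)$ has a convergent subsequence. For every set $L\subseteq 2^\omega$ we construct a zero-dimensional space $X_L$ such that A has a winning strategy in $Ssp(X_L)$ if and only if $L$ contains a perfect set, and B has one if and only if $L$ is countable. For a Bernstein set $L$ neither player has a winning strategy, so in ZFC the game need not be determined. The space can be chosen $\omega$-bounded, or of cardinality and weight at most $\mathfrak c$.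
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, $\mathbb N=\{1,2,3,\dots\}$ and $\omega=\{0,1,2,\dots\}$. A subsequence of $(x_n)_{n\in\mathbb N}$ is a family $(x_n)_{n\in N}$ with $N\subseteq\mathbb N$ infinite.

The \emph{selectively sequentially pseudocompact game} $Ssp(X)$ on a space $X$ is an infinite game of perfect information for two players. In round $n\in\mathbb N$, Player~A chooses a nonempty open set $U_n\subseteq X$, and Player~B answers with a point $x_n\in U_n$. Player~B wins the play $(U_1,x_1,U_2,x_2,\dots)$ if some subsequence of $(x_n)$ converges to a point of $X$; otherwise A wins. A \emph{strategy for A} assigns a nonempty open set, the next move, to each finite and possibly empty sequence $(x_1,\dots,x_n)$ of points of $X$. A \emph{strategy for B} assigns a point of $U_n$ to each nonempty finite sequence $(U_1,\dots,U_n)$ of nonempty open sets. A strategy is \emph{winning} if its owner wins every play in which it is followed, and the game is \emph{determined} if one of the players has a winning strategy. The following problem is posed in \cite{games}.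

\medskip
\noindent\textbf{Problem.} \emph{Is $Ssp(X)$ determined for every space $X$? That is, if A has no winning strategy in $Ssp(X)$, must B have one?}
\medskip

The game measures how much information is needed to select a sequence with a convergent subsequence. Consider three properties of $X$:
\begin{itemize}
\item[(i)] B has a winning strategy;
\item[(ii)] A has no winning strategy;
\item[(iii)] for every sequence $(U_n)$ of nonempty open sets there are points $x_n\in U_n$ such that $(x_n)$ has a convergent subsequence.
\end{itemize}
Property (iii) is the selective sequential pseudocompactness that gives the game its name. We have (i)$\Rightarrow$(ii), because two winning strategies could be played against each other, and (ii)$\Rightarrow$(iii), because A can play a sequence that violates (iii). The Problem asks whether the first implication can be reversed.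

The first examples are determined. Recall that a space is \emph{sequentially compact} if every sequence in it has a convergent subsequence. If $X$ has a dense sequentially compact subspace $Y$, then B wins by always choosing a point of $Y$; this covers every cube $\{0,1\}^J$ (Lemma~\ref{lem:sigma}). If there is an unbounded continuous function $\varphi\colon X\to\mathbb R$, then A wins with $U_n=\{x:|\varphi(x)|>n\}$, since $\varphi$ is bounded on a convergent sequence. These two cases exhaust the metrizable spaces: a compact one is sequentially compact, and a noncompact one contains an infinite closed discrete set $\{a_1,a_2,\dots\}$, on which $a_n\mapsto n$ extends to a continuous function by the Tietze extension theorem.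

In these examples the winner ignores the history of the play. This fits the winning condition, which is unaffected when the rounds are permuted or finitely many of them are deleted, and it suggests a positive answer. On the other hand, the axiom of choice produces undetermined games when the set of winning plays may be prescribed at will; Section~\ref{sec:tree} contains one. In $Ssp(X)$ the set of winning plays is dictated by the topology, and the question is whether a topology can dictate a set that is complicated enough. It can.

Throughout, $2^\omega$ is the Cantor space of infinite $0$--$1$ sequences, and a \emph{perfect set} is a nonempty closed subset of $2^\omega$ without isolated points. A space is \emph{zero-dimensional} if it has a base of clopen sets, and \emph{$\omega$-bounded} if every countable subset has compact closure. An $\omega$-bounded space is countably compact, since a countably infinite subset has an accumulation point in its compact closure. The \emph{weight} $w(X)$ is the least cardinality of a base of $X$, and $\mathfrak c=|2^\omega|$.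

\begin{theorem}\label{thm:main}
For each $L\subseteq 2^\omega$ there is a zero-dimensional Tychonoff space $X_L$ such that
\begin{itemize}
\item[\rm(1)] A has a winning strategy in $Ssp(X_L)$ if and only if $L$ contains a perfect set;
\item[\rm(2)] B has a winning strategy in $Ssp(X_L)$ if and only if $L$ is countable.
\end{itemize}
So $Ssp(X_L)$ is undetermined if and only if $L$ is uncountable and contains no perfect set. One can choose $X_L$ to be $\omega$-bounded (in particular countably compact), or to satisfy $|X_L|\le\mathfrak c$ and $w(X_L)\le\mathfrak c$.
\end{theorem}

In other words, $Ssp(X_L)$ is determined exactly when $L$ has the \emph{perfect set property}: $L$ is countable or contains a perfect set. A \emph{Bernstein set} is a set $L\subseteq2^\omega$ such that both $L$ and $2^\omega\setminus L$ meet every perfect set. Such sets exist in ZFC (Bernstein; see \cite[Ex.~8.24]{kechris}).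

\begin{corollary}\label{cor:answer}
If $L$ is a Bernstein set, then neither player has a winning strategy in $Ssp(X_L)$. Hence the answer to the Problem is negative in ZFC, already for zero-dimensional $\omega$-bounded spaces, and for zero-dimensional spaces of cardinality and weight at most $\mathfrak c$.
\end{corollary}

\begin{proof}
The set $L$ contains no perfect set, because $2^\omega\setminus L$ meets every perfect set. It is nonempty, because it meets $2^\omega$. If $L=\{f_k:k\in\omega\}$ were countable, then $\{g\in2^\omega: g(2k)=1-f_k(2k)\text{ for all }k\}$ would be a perfect set disjoint from $L$. Now apply Theorem~\ref{thm:main}.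
\end{proof}

The proof codes into a topology a game on the binary tree in which A proposes nodes, B chooses bits, and A wants the resulting branch to lie in $L$. Section~\ref{sec:tree} solves this game. Section~\ref{sec:space} builds $X_L$, and Section~\ref{sec:conv} shows that the winner of the relevant plays of $Ssp(X_L)$ can be read off from nodes and bits alone. Two of the four implications in Theorem~\ref{thm:main} then transfer from the tree game (Section~\ref{sec:follow}). The other two need more, because in $Ssp(X_L)$ nothing forces A to move along one branch (Section~\ref{sec:jump}).

\section{A game on the binary tree}\label{sec:tree}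

Let $T=2^{<\omega}$ be the set of finite $0$--$1$ sequences, called \emph{nodes}; elements of $2^\omega$ are \emph{branches}. The length of $t\in T$ is $|t|$, the empty node is $\emptyset$, and $t^\frown b$ is $t$ followed by the bit $b$. For a branch $f$, the node $f{\upharpoonright}n$ consists of the first $n$ terms $f(0),\dots,f(n-1)$. We write $s\subseteq m$ if the node or branch $m$ extends the node $s$. The clopen sets $[s]=\{f\in2^\omega:s\subseteq f\}$ form a base of $2^\omega$.

Fix $L\subseteq 2^\omega$. In the \emph{branch game} $\Gamma(L)$ we put $e_0=\emptyset$; in round $n\in\mathbb N$, Player~A chooses a node $s_n\supseteq e_{n-1}$, Player~B chooses a bit $b_n$, and $e_n=s_n{}^\frown b_n$. The nodes $e_1\subsetneq e_2\subsetneq\cdots$ build a branch $\bigcup_ne_n$, and A wins if this branch lies in $L$. As before, a strategy is a function of the opponent's previous moves.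

\begin{proposition}\label{prop:tree}
\begin{itemize}
\item[\rm(1)] A has a winning strategy in $\Gamma(L)$ if and only if $L$ contains a perfect set.
\item[\rm(2)] B has a winning strategy in $\Gamma(L)$ if and only if $L$ is countable.
\end{itemize}
\end{proposition}

\begin{proof}
(1), ``if''. Let $P\subseteq L$ be perfect and let $T_P=\{t\in T:[t]\cap P\neq\emptyset\}$. Call $t$ \emph{splitting} if $t^\frown0$ and $t^\frown1$ both lie in $T_P$. Every $s\in T_P$ has a splitting extension: since $P$ has no isolated points, $[s]\cap P$ contains two different branches, and their longest common initial segment is splitting and extends $s$. Fix a splitting extension for each $s\in T_P$. Player~A lets $s_n$ be the chosen extension of $e_{n-1}$. This is always possible, because $e_0\in T_P$, and $e_n\in T_P$ whichever bit B appends to the splitting node $s_n$. The branch $f=\bigcup_ne_n$ has the sets $[e_n]$ as basic neighborhoods and each of them meets $P$. As $P$ is closed, $f\in P\subseteq L$.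

(1), ``only if''. Fix a winning strategy for A. For $h\in2^\omega$ let $\Phi(h)\in L$ be the branch built when B plays $b_n=h(n-1)$. The node $e_n$ depends only on $h{\upharpoonright}n$ and has length at least $n$, so $\Phi$ is continuous. If $h$ and $h'$ first differ at $n-1$, then the two plays have the same $s_n$ and different $b_n$, so $\Phi(h)\ne\Phi(h')$. A continuous injection of the compact space $2^\omega$ into $2^\omega$ is a homeomorphism onto a closed set, so $\Phi[2^\omega]\subseteq L$ is perfect.

(2), ``if''. For $L=\emptyset$ there is nothing to prove. If $L=\{f_n:n\in\mathbb N\}$, then B plays $b_n=1-f_n(|s_n|)$, and the branch differs from $f_n$ at $|s_n|$.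

(2), ``only if''. Let $\beta$ be a winning strategy for B. A \emph{position} is a finite sequence $p=(s_1,\dots,s_n)$, $n\ge0$, of moves that A can make, within the rules, when B follows $\beta$; let $e(p)=e_n$ be the node reached. There are countably many positions. Call $p$ a \emph{dead end for} the branch $f$ if $e(p)\subseteq f$ but $e(p^\frown s)\not\subseteq f$ for every node $s\supseteq e(p)$.

Every $f\in L$ has a dead end. Otherwise we start with the empty position, for which $e(\emptyset)=\emptyset\subseteq f$, and extend it one move at a time, keeping $e(p)\subseteq f$. This gives a play that follows $\beta$ and builds the branch $f\in L$, so B loses it.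

A position $p=(s_1,\dots,s_n)$ is a dead end for at most one branch $f$. Indeed, the first $|e(p)|$ terms of $f$ are those of $e(p)$. For $m\ge|e(p)|$ the node $s=f{\upharpoonright}m$ extends $e(p)$, so A may play it, and the answer $b=\beta(s_1,\dots,s_n,s)$ satisfies $s^\frown b\not\subseteq f$, that is, $f(m)=1-b$. Thus $f(m)$ is determined by $p$, $\beta$ and $f{\upharpoonright}m$, and by induction on $m$ the branch $f$ is determined by $p$ and $\beta$. Choosing a dead end for each $f\in L$ gives an injection of $L$ into a countable set.
\end{proof}

For a Bernstein set $L$ the game $\Gamma(L)$ is therefore undetermined, and Theorem~\ref{thm:main} says that $Ssp(X_L)$ has the same winner as $\Gamma(L)$. We shall reuse the ``if'' part of (1) and the ``only if'' part of (2). The other two arguments serve as models for Section~\ref{sec:jump}.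

\section{The space $X_L$}\label{sec:space}

\subsection*{What the space has to do}
A first attempt is $T\cup(2^\omega\setminus L)$, with isolated nodes and with the sets $\{m:f{\upharpoonright}k\subseteq m\}$ as basic neighborhoods of a branch $f$. Here the initial segments of a branch $f$ have a convergent subsequence exactly when $f\notin L$, as desired. But A can play the singletons $\{f{\upharpoonright}n\}$ for a fixed $f\in L$, and B has no say. The point is general: A may always shrink an open set, so an option of B survives only if it is dense in the set that A offers. We therefore put over each node $t$ an open set $X_t$ that is the union of two pieces, one for each bit, with the following properties.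
\begin{itemize}
\item[(R1)] The pieces are dense in $X_t$, so that A cannot remove an option, and disjoint, so that the point chosen by B shows which bit was played.
\item[(R2)] Each piece is sequentially compact, so that A gains nothing by returning to the same node infinitely often.
\item[(R3)] A sequence of points whose nodes and bits run along a branch in $L$ has no convergent subsequence, and a sequence that escapes every branch in $L$ has one.
\end{itemize}
In a first countable Hausdorff space a sequentially compact subset is closed, so (R1) and (R2) are incompatible there. They are compatible in uncountable cubes.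

\subsection*{Two facts about cubes}
For a set $J$, the cube $2^J=\{0,1\}^J$ is a compact zero-dimensional topological group under the product topology and coordinatewise addition modulo $2$. Convergence in $2^J$ is convergence in each coordinate. Let $\operatorname{supp}y=\{j\in J:y(j)=1\}$ and
\[
\Sigma=\{y\in2^J:\operatorname{supp}y\text{ is countable}\},\qquad \Sigma_E=\{y\in 2^J:\operatorname{supp}y\subseteq E\}\quad(E\subseteq J).
\]
The set $\Sigma$ is a subgroup, since $\operatorname{supp}(y+y')\subseteq\operatorname{supp}y\cup\operatorname{supp}y'$. Two cosets $r+\Sigma$ and $r'+\Sigma$ are disjoint exactly when $\operatorname{supp}(r+r')$ is uncountable.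

\begin{lemma}\label{lem:sigma}
Let $r\in2^J$.
\begin{itemize}
\item[\rm(a)] The coset $r+\Sigma$ is dense in $2^J$.
\item[\rm(b)] If $E\subseteq J$ is countable, then $r+\Sigma_E$ is a compact metrizable subset of $r+\Sigma$. Every countable subset of $r+\Sigma$ lies in a set of this form.
\item[\rm(c)] The coset $r+\Sigma$ is sequentially compact.
\end{itemize}
\end{lemma}

\begin{proof}
Translation by $r$ is a homeomorphism of $2^J$, so let $r=0$. (a) A basic open set prescribes finitely many coordinates and so contains a point of finite support. (b) Restriction to $E$ is a homeomorphism of $\Sigma_E$ onto $2^E$. For a countable $C\subseteq\Sigma$ take $E=\bigcup_{y\in C}\operatorname{supp}y$. (c) By (b), the terms of a sequence lie in a compact metrizable subset of $\Sigma$.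
\end{proof}

So distinct cosets of $\Sigma$ satisfy (R1) and (R2). For (R3) we need a sequence of cosets from which no convergent sequence can be selected. Take $J=\mathcal P(\omega)$, the power set of $\omega$, and define $\rho_k\in2^{\mathcal P(\omega)}$ for $k\in\omega$ by
\[
\rho_k(I)=1\iff k\in I .
\]
The sequence $(\rho_k)$ oscillates at the coordinate $I$ along any set of indices that $I$ cuts into two infinite parts. There are uncountably many such $I$, so countably supported corrections cannot repair all of them.

\begin{lemma}\label{lem:osc}
Let $N\subseteq\mathbb N$ be infinite, let $k_n\in\omega$ for $n\in N$ be such that $A=\{k_n:n\in N\}$ is infinite, and let $z_n\in2^{\mathcal P(\omega)}$ have countable support. Then $(\rho_{k_n}+z_n)_{n\in N}$ does not converge.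
\end{lemma}

\begin{proof}
Split $A$ into three infinite sets $A_0,A_1,A_2$. The sets $I=A_1\cup S$ with $S\subseteq A_2$ are uncountably many, so one of them lies outside the countable set $\bigcup_{n\in N}\operatorname{supp}z_n$. For this $I$ we have $(\rho_{k_n}+z_n)(I)=\rho_{k_n}(I)$, which is $1$ for the infinitely many $n$ with $k_n\in A_1$ and $0$ for the infinitely many $n$ with $k_n\in A_0$.
\end{proof}

\subsection*{The construction}
Fix $L\subseteq2^\omega$. We use one copy of the cube $2^{\mathcal P(\omega)}$ for each $g\in L$; it detects sequences that run along $g$. Let $J=L\times\mathcal P(\omega)$, let $\Sigma\subseteq 2^J$ be as above, and for a node $e$ define $r_e\in2^J$ and its coset $Q_e$ by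
\[
r_e(g,I)=\begin{cases}\rho_{|e|}(I)&\text{if }e\subseteq g,\\ 0&\text{otherwise,}\end{cases}\qquad\qquad Q_e=r_e+\Sigma .
\]
(If $L=\emptyset$, then $2^J$ is a single point.) Let $T^*=T\cup\{\infty\}$ be the one-point compactification of the countable discrete space $T$: nodes are isolated, and the neighborhoods of $\infty$ are the complements of finite sets of nodes. It is a compact, metrizable, zero-dimensional space in which $T$ is dense. As there are finitely many nodes of each length, $t_n\to\infty$ in $T^*$ if and only if $|t_n|\to\infty$.

Fix any set $Z$ with $\Sigma\subseteq Z\subseteq2^J$. Put
\[
X_t=\{t\}\times\bigl(Q_{t^\frown0}\cup Q_{t^\frown1}\bigr),\qquad D=\bigcup_{t\in T}X_t,\qquad X=X_L=D\cup\bigl(\{\infty\}\times Z\bigr),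
\]
with the topology of a subspace of $T^*\times2^J$. The points over $\infty$ are the limits that B needs when the nodes get long. For $x=(t,y)\in D$ let
\[
e(x)=\begin{cases}t^\frown0&\text{if }y\in Q_{t^\frown0},\\ t^\frown1&\text{otherwise,}\end{cases}
\]
the \emph{successor chosen by} $x$. In both cases $y\in Q_{e(x)}$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[\rm(a)] $X$ is zero-dimensional and Tychonoff, and each $X_t$ is a nonempty open subset of $X$.
\item[\rm(b)] For every nonempty open $U\subseteq X$ there is a node $t$ such that $U$ meets both $\{t\}\times Q_{t^\frown0}$ and $\{t\}\times Q_{t^\frown1}$.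
\item[\rm(c)] If $t\subseteq g$ for some $g\in L$, then $Q_{t^\frown0}\cap Q_{t^\frown1}=\emptyset$. Hence $e(x)=t^\frown b$ for all $x\in\{t\}\times Q_{t^\frown b}$ and $b\in\{0,1\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $X$ is a subspace of a zero-dimensional compact Hausdorff space, and $X_t=X\cap(\{t\}\times2^J)$.

(b) There are nonempty open sets $V\subseteq T^*$ and $W\subseteq2^J$ with $X\cap(V\times W)\subseteq U$. Take $t\in V\cap T$. By Lemma~\ref{lem:sigma}(a), $W$ meets $Q_{t^\frown0}$ and $Q_{t^\frown1}$.

(c) Exactly one of the nodes $t^\frown0$, $t^\frown1$ is extended by $g$, so $(r_{t^\frown0}+r_{t^\frown1})(g,I)=\rho_{|t|+1}(I)$. This equals $1$ for the uncountably many $I$ that contain $|t|+1$.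
\end{proof}

If no branch in $L$ passes through $t$, then $Q_{t^\frown0}=Q_{t^\frown1}=\Sigma$ and the bit cannot be read off. This does no harm, since neither successor of $t$ lies on a branch in $L$.

\begin{example}[one branch]\label{ex:one}
Let $L=\{f\}$ with $f=000\cdots$, and write $0^n=f{\upharpoonright}n$. Then $2^J$ is a single copy of $2^{\mathcal P(\omega)}$, $r_{0^k}=\rho_k$, and $r_e=0$ for every other node $e$. Over $0^n$ the two pieces are $\rho_{n+1}+\Sigma$ (stay on $f$) and $\Sigma$ (leave $f$). Suppose A plays $X_{0^n}$ in round $n$. If B always stays on $f$, then $x_n=(0^n,\rho_{n+1}+z_n)$ with $z_n\in\Sigma$, and no subsequence converges, by Lemma~\ref{lem:osc}. If B leaves $f$ in infinitely many rounds, then along these rounds $x_n=(0^n,z_n)$, and a subsequence converges to a point $(\infty,z)$ with $z\in\Sigma$. In fact B wins the whole game: over every node one of the pieces is $\Sigma$, so $T^*\times\Sigma$ is contained in $X$, and it is dense and sequentially compact.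
\end{example}

The set $Z$ plays no role in the game beyond the inclusion $\Sigma\subseteq Z$. Its two extreme values give the last assertion of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:size}
If $Z=\Sigma$, then $|X|\le\mathfrak c$ and $w(X)\le\mathfrak c$. If $Z=2^J$, then $X$ is $\omega$-bounded.
\end{proposition}

\begin{proof}
We have $|J|\le\mathfrak c\cdot\mathfrak c=\mathfrak c$, so $w(X)\le w(T^*\times2^J)\le\mathfrak c$. A point of $\Sigma$ is determined by its support, a countable subset of $J$, so $|\Sigma|\le\mathfrak c^\omega=\mathfrak c$. For $Z=\Sigma$ the space $X$ is a countable union of copies of $\Sigma$.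

Let $Z=2^J$ and let $C\subseteq X$ be countable. Write each $x=(t,y)\in C\cap D$ with $y=r_{e(x)}+z_x$, $z_x\in\Sigma$, and let $E$ be the union of the supports of these $z_x$, a countable set. Then
\[
C\subseteq K=\bigl(\{\infty\}\times2^J\bigr)\cup\bigcup_{t\in T}\{t\}\times K_t\subseteq X,\qquad K_t=(r_{t^\frown0}+\Sigma_E)\cup(r_{t^\frown1}+\Sigma_E).
\]
Each $K_t$ is compact by Lemma~\ref{lem:sigma}(b), so the complement of $K$ in $T^*\times2^J$ is the open set $\bigcup_t\{t\}\times(2^J\setminus K_t)$. Hence $K$ is compact, and the closure of $C$ in $X$ is a closed subset of $K$.
\end{proof}

\section{Convergent subsequences in $X_L$}\label{sec:conv}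

The next proposition is the exact form of (R2) and (R3). After it, the cube is no longer needed.

\begin{proposition}\label{prop:crit}
Let $x_n=(t_n,y_n)\in D$ and $e_n=e(x_n)$ for $n\in\mathbb N$. No subsequence of $(x_n)$ converges to a point of $X$ if and only if both of the following hold.
\begin{itemize}
\item[\rm(W1)] $|t_n|\to\infty$.
\item[\rm(W2)] For every infinite $N\subseteq\mathbb N$ there is $g\in L$ with $e_n\subseteq g$ for infinitely many $n\in N$.
\end{itemize}
\end{proposition}

\begin{proof}
Write $y_n=r_{e_n}+z_n$ with $z_n\in\Sigma$.

Assume (W1) and (W2), and let $N$ be infinite. Take $g\in L$ such that $N'=\{n\in N:e_n\subseteq g\}$ is infinite. Identify $\{g\}\times\mathcal P(\omega)$ with $\mathcal P(\omega)$. For $n\in N'$ the restriction of $y_n$ to these coordinates is $\rho_{|e_n|}+z_n'$, where the restriction $z_n'$ of $z_n$ has countable support. By (W1) the set $\{|e_n|:n\in N'\}$ is infinite. By Lemma~\ref{lem:osc} the restrictions do not converge along $N'$, so $(x_n)_{n\in N}$ does not converge.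

Assume that (W1) fails. Then $|e_n|$ is bounded along an infinite set of indices, so $e_n$ has a constant value $t^\frown b$ for infinitely many $n$. These $x_n$ lie in $\{t\}\times Q_{t^\frown b}\subseteq X$, which is sequentially compact by Lemma~\ref{lem:sigma}(c).

Assume that (W1) holds and (W2) fails, and let $N$ be an infinite set such that every $g\in L$ extends $e_n$ for only finitely many $n\in N$. Since $r_{e_n}(g,I)=0$ unless $e_n\subseteq g$, we get $r_{e_n}\to0$ along $N$. By Lemma~\ref{lem:sigma}(c) there are an infinite $N'\subseteq N$ and $z\in\Sigma$ with $z_n\to z$ along $N'$. Then $y_n\to z$ along $N'$, and $t_n\to\infty$ by (W1). So $x_n\to(\infty,z)$ along $N'$, and this point lies in $X$ because $\Sigma\subseteq Z$.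
\end{proof}

\begin{remark}
Under (W1) and (W2) the subsequences fail to converge even in the compact space $T^*\times2^J$. Player~A wins by oscillation and not because limit points were left out, and this is why $Z$ may be enlarged up to $2^J$. For $Z=2^J$ every sequence in $X$ has a cluster point, so B would win every play if a cluster point were enough.
\end{remark}

We shall use one consequence twice.

\begin{lemma}\label{lem:catch}
Assume {\rm(W1)} and {\rm(W2)}. Let $f\in2^\omega$ and let $N$ be an infinite set with $t_n\subseteq f$ for all $n\in N$. Then $f\in L$ and $e_n\subseteq f$ for infinitely many $n\in N$.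
\end{lemma}

\begin{proof}
Take $g\in L$ as in (W2). For infinitely many $n\in N$ the node $t_n$ is an initial segment of both $f$ and $g$, and $|t_n|\to\infty$. So $f=g$.
\end{proof}

\section{Plays along one branch}\label{sec:follow}

Player~A can impose the branch game on B by offering the sets $X_t$ and respecting the successors that B chooses. Suppose that in a play of $Ssp(X)$ we have $U_n=X_{s_n}$ and $s_{n+1}\supseteq e(x_n)$ for all $n$. Since $x_n\in X_{s_n}$, we can write $e(x_n)=s_n{}^\frown b_n$, and $(s_1,b_1,s_2,b_2,\dots)$ is a play of $\Gamma(L)$, the \emph{shadow} of the given play. If A wins the shadow, then A wins the play itself: the lengths $|s_n|$ increase strictly, which gives (W1), and the branch $\bigcup_ne(x_n)\in L$ witnesses (W2) for every $N$.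

\begin{proposition}\label{prop:follow}
\begin{itemize}
\item[\rm(a)] If $L$ contains a perfect set, then A has a winning strategy in $Ssp(X)$.
\item[\rm(b)] If B has a winning strategy in $Ssp(X)$, then $L$ is countable.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Proposition~\ref{prop:tree}(1), A has a winning strategy $\alpha$ in $\Gamma(L)$. In $Ssp(X)$, Player~A plays $X_{s_1}$ with $s_1=\alpha(\emptyset)$, and after $x_1,\dots,x_n$ plays $X_{s_{n+1}}$ with $s_{n+1}=\alpha(b_1,\dots,b_n)$, where $b_i$ is the last bit of $e(x_i)$. On sequences of points that cannot occur in such a play, let the move be $X$. The shadow of every resulting play follows $\alpha$, so A wins it.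

(b) Let $\beta$ be a winning strategy for B in $Ssp(X)$. In $\Gamma(L)$ let B answer $(s_1,\dots,s_n)$ with the last bit of $e\bigl(\beta(X_{s_1},\dots,X_{s_n})\bigr)$. A play of $\Gamma(L)$ that follows this strategy is the shadow of a play of $Ssp(X)$ that follows $\beta$. Player~B wins the latter, so A does not win the shadow. Thus B has a winning strategy in $\Gamma(L)$, and $L$ is countable by Proposition~\ref{prop:tree}(2).
\end{proof}

\section{Plays that jump between branches}\label{sec:jump}

In the two remaining implications A is free. Shrinking the open sets does not help A, by Lemma~\ref{lem:basic}(b): B still finds a node with both bits available. What is new is that these nodes need not increase. Player~A may return to a branch that B has left, or interleave several branch games.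

\subsection*{Dodging a countable list}
In $\Gamma(L)$, Player~B leaves $f_n$ in round $n$ once and for all. In $Ssp(X)$ a schedule that depends only on the number of the round can fail, even if it treats every branch infinitely often. Let $L$ consist of the constant branches $000\cdots$ and $111\cdots$, and let B choose the bit $1$ in odd rounds, to avoid the first, and $0$ in even rounds, to avoid the second. Then A plays $X_{1^n}$ for odd $n$ and $X_{0^n}$ for even $n$. The chosen successors are $1^{n+1}$ and $0^{n+1}$, conditions (W1) and (W2) hold, and A wins. So the branch to be avoided must depend on the node.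

A node may lie on several branches in $L$, and B cannot always leave them all. Let $L$ consist of $f_0=000\cdots$ and the branches $f_{k+1}=0^k111\cdots$, $k\in\omega$. Both successors of $0^n$ lie on branches in $L$. If A plays $X_{0^n}$ in round $n$ and B chooses $e_n=0^n1$, then every branch extends at most one $e_n$; so (W2) fails and B wins. It was enough to leave $f_0$, the only branch on which infinitely many of the offered nodes lie. Player~B does not know such a branch in advance, and finds it by giving priority to the first branch on the list that passes through the current node.

Let $(f_k)_{k<\mu}$ with $\mu\le\omega$ be a finite or infinite, possibly empty, list of elements of $L$. The \emph{dodging bit} of a node $t$ is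
\[
\delta(t)=\begin{cases}1-f_k(|t|)&\text{if $k$ is the least index with }t\subseteq f_k,\\ 0&\text{if $t\subseteq f_k$ for no $k$.}\end{cases}
\]

\begin{lemma}\label{lem:dodge}
Let $x_n\in\{t_n\}\times Q_{t_n{}^\frown\delta(t_n)}$ for $n\in\mathbb N$. Suppose that every $f\in L$ with $t_n\subseteq f$ for infinitely many $n$ is on the list. Then some subsequence of $(x_n)$ converges to a point of $X$.
\end{lemma}

\begin{proof}
Suppose not. Then (W1) and (W2) hold. By (W2) with $N=\mathbb N$, some $g\in L$ extends $t_n$ for infinitely many $n$, and $g$ is on the list by hypothesis. Let $k$ be the least index such that $t_n\subseteq f_k$ for infinitely many $n$. Each $f_j$ with $j<k$ extends $t_n$ for only finitely many $n$, so the set $N$ of all $n$ with $t_n\subseteq f_k$ and $t_n\not\subseteq f_j$ for all $j<k$ is infinite. For $n\in N$ we have $\delta(t_n)=1-f_k(|t_n|)$. Since $t_n\subseteq f_k\in L$, Lemma~\ref{lem:basic}(c) gives $e(x_n)=t_n{}^\frown\delta(t_n)\not\subseteq f_k$. This contradicts Lemma~\ref{lem:catch} for $f_k$ and $N$.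
\end{proof}

Countability enters through the order of the list: only finitely many branches precede $f_k$, so they distract B in only finitely many rounds.

\begin{proposition}\label{prop:Bwins}
If $L$ is countable, then B has a winning strategy in $Ssp(X)$.
\end{proposition}

\begin{proof}
List all of $L$ as $(f_k)_{k<\mu}$. Given $U_n$, Player~B takes a node $t_n$ as in Lemma~\ref{lem:basic}(b) and plays a point of $U_n\cap\bigl(\{t_n\}\times Q_{t_n{}^\frown\delta(t_n)}\bigr)$. Lemma~\ref{lem:dodge} shows that B wins.
\end{proof}

\subsection*{A perfect set from a winning strategy of A}
In $\Gamma(L)$ a winning strategy of A gave a continuous injection $\Phi\colon2^\omega\to L$. In $Ssp(X)$ we can still let B try both bits in every round, which gives a play for each $h\in2^\omega$. But a play may now visit several branches infinitely often, and A may ignore some of B's bits, so in place of an injection we get only a relation between $h$ and the branches visited. The set of all visited branches keeps two features of $\Phi[2^\omega]$: it is too large for B to dodge, and it is simply definable. We use the following facts. The image of a Borel subset of $2^\omega\times2^\omega$ under the projection to one coordinate is an \emph{analytic}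 set, and by Suslin's perfect set theorem every uncountable analytic subset of $2^\omega$ contains a perfect set \cite[Thm.~29.1 or Ex.~14.13]{kechris}.

\begin{proposition}\label{prop:Awins}
If A has a winning strategy in $Ssp(X)$, then $L$ contains a perfect set.
\end{proposition}

\begin{proof}
Let $\alpha$ be a winning strategy for A.

\emph{A tree of plays.} By recursion on the length of $s\in2^{<\omega}$ we define nodes $t_s\in T$, and points $x_s\in D$ for $s\neq\emptyset$. Let $|s|=n$ and suppose that $x_{s\upharpoonright1},\dots,x_{s\upharpoonright n}$ are defined. Put $U_s=\alpha(x_{s\upharpoonright1},\dots,x_{s\upharpoonright n})$. By Lemma~\ref{lem:basic}(b) choose a node $t_s$ and points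
\[
x_{s^\frown i}\in U_s\cap\bigl(\{t_s\}\times Q_{t_s{}^\frown i}\bigr),\qquad i\in\{0,1\}.
\]
For $h\in2^\omega$ let $\pi_h$ be the play in which, in round $n+1$, A plays $U_{h\upharpoonright n}$ and B plays $x_{h\upharpoonright(n+1)}$, a point over the node $t_{h\upharpoonright n}$. It follows $\alpha$, so A wins it, and B's sequence satisfies (W1) and (W2).

\emph{The visited branches.} Let $F$ be the set of pairs $(h,f)\in2^\omega\times2^\omega$ such that $t_{h\upharpoonright n}\subseteq f$ for infinitely many $n$, and let $C=\{f:(h,f)\in F\text{ for some }h\}$. Lemma~\ref{lem:catch}, applied to $\pi_h$, shows that $f\in L$ whenever $(h,f)\in F$. So $C\subseteq L$. Moreover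
\[
F=\bigcap_{k\in\omega}\ \bigcup_{n\ge k}\ \bigcup_{|s|=n}[s]\times[t_s]
\]
is a countable intersection of open sets, hence Borel, and $C$ is analytic.

\emph{The set $C$ is uncountable.} Otherwise list $C$ as $(f_k)_{k<\mu}$, which is a list of elements of $L$, and let $\delta$ be its dodging bit. Define $h\in2^\omega$ recursively by $h(n)=\delta(t_{h\upharpoonright n})$. Then $x_{h\upharpoonright(n+1)}\in\{t\}\times Q_{t^\frown\delta(t)}$ for $t=t_{h\upharpoonright n}$. Every branch that extends $t_{h\upharpoonright n}$ for infinitely many $n$ belongs to $C$ and so is on the list. By Lemma~\ref{lem:dodge}, B wins $\pi_h$, a contradiction.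

By the perfect set theorem $C$ contains a perfect set, and so does $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X_L$ be the space of Section~\ref{sec:space}, for any $Z$ with $\Sigma\subseteq Z\subseteq2^J$. It is zero-dimensional and Tychonoff by Lemma~\ref{lem:basic}(a). Part (1) consists of Propositions~\ref{prop:follow}(a) and~\ref{prop:Awins}, and part (2) of Propositions~\ref{prop:follow}(b) and~\ref{prop:Bwins}. The characterization of the undetermined case follows from (1) and (2), and the last assertion is Proposition~\ref{prop:size}. No assumption beyond ZFC is used.
\end{proof}

\begin{thebibliography}{9}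

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{games}
\emph{Two open-point games related to selective (sequential) pseudocompactness, with application to 1-cl-starcompactness property of Matveev},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\%7Ekyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 2064-04.pdf}.

\end{thebibliography}
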